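# Final segments of linear orders in the space of $m$-generator groups

Conventions: $[x,y]=xyx^{-1}y^{-1}$. Rings are associative and unital, "ideal" means two-sided ideal, f.g. and f.p. mean finitely generated and finitely presented. $\mathbb K$ is the field with two elements. A space of subsets (ideals, normal subgroups, …) of a set $S$ carries the topology of $2^S$, whose basic clopen sets prescribe membership of finitely many elements. $\bar\omega=\omega\cup\{\infty\}$ is the one-point compactification of $\omega$, with $\infty\pm1=\infty$.

## 1. Final segments of a linear order, and a token that can only climb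

Let $L$, with order relation $<_L$, be a linear order on the set $\omega$. A *final segment* is a set $S\subseteq\omega$ such that $\beta\in S$ and $\beta<_L\gamma$ imply $\gamma\in S$; the sets $\emptyset$ and $\omega$ are allowed. Let $\mathrm{Fin}(L)\subseteq 2^\omega$ be the set of final segments. Each condition "$\beta\in S\Rightarrow\gamma\in S$" is clopen, so $\mathrm{Fin}(L)$ is closed, hence compact.

**Lemma 1.1.** If $L$ is a well-order of type $\lambda$, then $\mathrm{Fin}(L)$ is homeomorphic to $\lambda+1$ with the order topology.

*Proof.* Identify $L$ with $\lambda$. The final segments are $S_\beta=\{\gamma<\lambda:\gamma\ge\beta\}$ for $\beta\le\lambda$, so $\mathrm{Fin}(L)$ is in bijection with $\lambda+1$. For $\gamma<\lambda$ the clopen set $\{S:\gamma\in S\}$ corresponds to $\{\beta:\beta\le\gamma\}=[0,\gamma]$. Hence in the topology of $\mathrm{Fin}(L)$ the sets $(\gamma,\lambda]$ are open, as complements of $[0,\gamma]$, and so are the sets $[0,\beta)=\bigcup_{\gamma<\beta}[0,\gamma]$. So the topology of $\mathrm{Fin}(L)$ refines the order topology. A compact topology that refines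 a Hausdorff topology is equal to it. $\square$

For the usual order of $\omega$ we get $\omega+1$. If $L$ is a copy of $\mathbb Q$, then $\mathrm{Fin}(L)$ is uncountable, since each real number gives a different cut.

Here is another way to see $\mathrm{Fin}(L)$. Extend $<_L$ to an order $\preceq$ on $\bar\omega$ by putting $\infty$ on top. A token sits at a point of $\bar\omega$ and may jump from $\beta$ to any $\gamma\succ\beta$. Let $I\subseteq\bar\omega$ be nonempty and closed under jumps. Then $\infty\in I$, and $I$ is topologically closed, because *every subset of $\bar\omega$ containing $\infty$ is closed* (its complement consists of isolated points). The map $I\mapsto I\cap\omega$ is a bijection from these sets onto $\mathrm{Fin}(L)$. So $\mathrm{Fin}(L)$ is the space of nonempty closed invariant sets of positions.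

For two orders the jumps can be replaced by very simple continuous maps.

- For the usual order take one map, $c\mapsto c+1$. A nonempty closed invariant set contains $\infty$ and meets $\omega$ in a final segment.
- For the reversed order of $\omega$ take two maps, $c\mapsto\max(c-1,0)$ and $c\mapsto\infty$. The nonempty closed invariant sets are $\{\infty\}\cup S$ with $S$ an initial segment of $\omega$, that is, a final segment of the reversed order.

For a general computable order, no finite list of such formulas gives the jumps, but a machine with counters can compute them. This leads to the construction on which everything turns.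

**Definition 1.2.** Let $Q$ be a finite set of *states* containing distinct states $d,d',d'',\mathrm{bad}$, let $K\ge2$, and let $\Omega=Q\times\bar\omega^K$. Points $(q;c)$ of $\Omega$ are called *configurations*, and $Z(c)=\{i:c_i=0\}$. A map $\tau:\Omega\to\Omega$, $\tau(q;c)=(q';c')$, is *admissible* if $q'=\varphi(q,Z(c))$ for some function $\varphi$, and each $c_i'$ is given by one of the operations
$$c_i,\quad c_i+1,\quad \max(c_i-1,0)\ (\text{"dec"}),\quad 0,\quad\infty,\quad c_j,$$
the operation depending on $\tau$ and $i$ only, not on the state. Admissible maps are continuous ($\{c_i=0\}$ is clopen). A *counter system* is a finite set $\mathcal T$ of admissible maps containing: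

- $J_d:(q;c)\mapsto(d;c)$;
- for each $i$, maps $S_i^+$ ($c_i\mapsto c_i+1$) and $S_i^0$ ($c_i\mapsto0$), changing no other counter, with a state rule that depends on the state only and fixes $d$;
- for each $j$ and each $q\in Q\setminus\{d,d',d''\}$, maps $D'_{j,q}$ (dec $c_j$, no other counter changes; $q\mapsto d'$, $d'\mapsto d'$, all other states $\mapsto d$) and $D''_{j,q}$ (the same with $d''$ in place of $d'$).

For $q_0\in Q$ let $\mathfrak X(\mathcal T,q_0)$ be the space of closed sets $C'\subseteq\Omega$ with $\tau(C')\subseteq C'$ for all $\tau\in\mathcal T$ that contain no configuration of state bad and contain some configuration of state $q_0$. Its topology is generated by declaring $\{C':C'\cap E=\emptyset\}$ clopen for each clopen $E\subseteq\Omega$. It is Hausdorff: if $x\in C'\setminus C''$, some clopen $E\ni x$ misses $C''$.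

The compulsory maps look odd; each has a job in Section 6. What is the construction for? We shall prove two things.

- (Section 7) For each computable linear order $L$ there is a counter system with $\mathfrak X(\mathcal T,q_0)\cong\mathrm{Fin}(L)$.
- (Sections 4–6) Each space $\mathfrak X(\mathcal T,q_0)$ is homeomorphic to a clopen set of normal subgroups of a free group of rank $m\ge2$.

So the space of $m$-generator groups contains clopen copies of $\lambda+1$ for all infinite computable ordinals $\lambda$, and this determines its Cantor–Bendixson rank.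

## 2. The space $\mathcal G_m$, its derivatives, and small quotients

Let $\mathbb F_m$ be the free group on $x_1,\dots,x_m$ and $\mathcal G_m\subseteq2^{\mathbb F_m}$ the space of its normal subgroups. It is closed in $2^{\mathbb F_m}$, hence compact. A point $N$ stands for the marked group $\mathbb F_m/N$, so $\mathcal G_m$ is the space of $m$-generator groups. A *basic clopen* subset of $\mathcal G_m$ is a set $\{N:P\subseteq N,\ N\cap P'=\emptyset\}$ with $P,P'\subset\mathbb F_m$ finite; $(P,P')$ is its code.

For a topological space $X$ let $X'$ be the set of non-isolated points, $X^{(0)}=X$, $X^{(\alpha+1)}=(X^{(\alpha)})'$, and $X^{(\lambda)}=\bigcap_{\alpha<\lambda}X^{(\alpha)}$ for limit $\lambda$. The *Cantor–Bendixson rank* of $X$ is the least $\alpha$ with $X^{(\alpha)}=X^{(\alpha+1)}$; from then on the derivatives are constant, and this last derivative is the *perfect kernel*. A point outside the kernel has *rank* $\alpha$ if it lies in $X^{(\alpha)}\setminus X^{(\alpha+1)}$. The question, attributed to Grigorchuk in "Superrigidity and Classification Problems" (http://sites.math.rutgers.edu/~sthomas/urbana-short.pdf),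 is: what is the Cantor–Bendixson rank of $\mathcal G_m$?

An ordinal is *computable* if it is finite or the order type of a computable well-order of $\omega$. The computable ordinals form a countable initial segment of the ordinals; $\omega_1^{CK}$ is the least non-computable ordinal. If $\alpha$ is computable, so are $\omega^\alpha$ and $\omega^\alpha n$ for $1\le n<\omega$.

**Theorem 1.** For every $m\ge2$ the Cantor–Bendixson rank of $\mathcal G_m$ is $\omega_1^{CK}$.

**Theorem 2.** Let $m\ge2$. For every computable linear order $L$ on $\omega$, $\mathrm{Fin}(L)$ is homeomorphic to a basic clopen subset of $\mathcal G_m$. In particular this holds for $\lambda+1$ (order topology), for every infinite computable ordinal $\lambda$.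

**Theorem 3.** Let $m\ge2$.
(a) The ranks of points outside the perfect kernel are exactly the ordinals $<\omega_1^{CK}$.
(b) The nonempty countable clopen subsets of $\mathcal G_m$ are, up to homeomorphism, exactly the nonempty finite discrete spaces and the spaces $\omega^\beta n+1$ with $1\le\beta<\omega_1^{CK}$, $1\le n<\omega$.
(c) The set of codes of basic clopen subsets of $\mathcal G_m$ that are countable (equivalently, disjoint from the perfect kernel) is $\Pi^1_1$-complete.

Three small facts connect the derivatives with clopen pieces.

**Lemma 2.1.** (i) If $Z\subseteq X$ is open, then $X^{(\alpha)}\cap Z=Z^{(\alpha)}$ for all $\alpha$. (ii) For $\alpha\ge1$ and $X=\omega^\alpha+1$, $X^{(\alpha)}=\{\omega^\alpha\}$ and $X^{(\alpha+1)}=\emptyset$. (iii) If $\Gamma=\mathbb F_m/N_0$ is f.p., then $\{N\in\mathcal G_m:N\supseteq N_0\}$ is basic clopen and homeomorphic to the space of normal subgroups of $\Gamma$.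

*Proof.* (i) Induction on $\alpha$: a point of $X^{(\alpha)}\cap Z$ is isolated in $X^{(\alpha)}$ iff it is isolated in the relatively open subset $X^{(\alpha)}\cap Z$; limit steps are clear.

(ii) We show that for $1\le\beta\le\alpha$, $X^{(\beta)}$ is the set of nonzero multiples $\omega^\beta\gamma$ in $X$. For $\beta=1$: the isolated points are $0$ and the successors, and the limit ordinals are the nonzero multiples of $\omega$. From $\beta$ to $\beta+1$: if $\gamma=\eta+1$, the open set $(\omega^\beta\eta,\omega^\beta\gamma]$ contains no other nonzero multiple of $\omega^\beta$, so $\omega^\beta\gamma$ is isolated in $X^{(\beta)}$. If $\gamma$ is a limit, $\omega^\beta\gamma=\sup_{\eta<\gamma}\omega^\beta\eta$ is not isolated; and $\gamma$ is a nonzero limit iff $\gamma=\omega\gamma'$ with $\gamma'\ne0$, iff $\omega^\beta\gamma$ is a nonzero multiple of $\omega^{\beta+1}$. For limit $\beta$: a nonzero ordinal is a multiple of $\omega^\eta$ iff the last exponent of its Cantor normal form is $\ge\eta$; this holds for all $\eta<\beta$ iff it holds for $\beta$. So $X^{(\alpha)}=\{\omega^\alpha\}$, a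 single point, and $X^{(\alpha+1)}=\emptyset$.

(iii) Finite presentability does not depend on the finite generating set, so $N_0$ is the normal closure of a finite set $P$, and $N\supseteq N_0$ iff $P\subseteq N$. The bijection $N\mapsto N/N_0$ is a homeomorphism, as $w\in N$ iff $wN_0\in N/N_0$. $\square$

**The case $m=1$.** $\mathcal G_1=\{n\mathbb Z:n\ge0\}$. For $n\ge1$ the conditions "contains $n$, contains no proper positive divisor of $n$" isolate $n\mathbb Z$, and $n\mathbb Z\to\{0\}$. So $\mathcal G_1\cong\omega+1$, of rank $2$.

**Finite quotients.** If $N$ has finite index, it is f.g., and the conditions "contains a finite generating set of $N$, contains no representative of a nontrivial coset" isolate $N$.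

**Abelian quotients.** In the space of subgroups of $\mathbb Z^k$, a subgroup $H$ has rank $l=k-\mathrm{rk}\,H$. We use induction on $l$. Write $\mathbb Z^k/H\cong\mathbb Z^l\times T$ with $T$ finite, and let $\mathcal U$ be the clopen set of all $H'\supseteq H$ with $H'/H\cap T=0$. If $H'\in\mathcal U$ and $H'\ne H$, then $H'/H$ is torsion-free and nonzero, so $\mathrm{rk}\,H'>\mathrm{rk}\,H$, and $H'$ has rank $\le l-1$ by induction. Hence $\mathcal U$ contains at most the point $H$ of the $l$-th derivative, and $H$ has rank $\le l$. If $l\ge1$, pick $z\in\mathbb Z^k/H$ of infinite order and let $H_n/H=\langle nz\rangle$, $n\ge1$. The $H_n$ have rank $l-1$, and they converge to $H$, since a nonzero element of $\mathbb Z^k/H$ lies in $\langle nz\rangle$ for finitely many $n$ only. So $H$ has rank exactly $l$. By Lemma 2.1(i),(iii), a quotient of $\mathbb F_m$ with torsion-free part $\mathbb Z^l$ is a point of rank $l$ in $\mathcal G_m$.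

The natural first approach is to continue like this: take f.p. groups whose normal subgroups one knows, and read off ranks. Abelian quotients stop at rank $m$, because $l\le m$. To reach a computable ordinal $\alpha$ by Lemma 2.1 we want an f.p. group together with finitely many conditions on its normal subgroups such that *all* the normal subgroups satisfying them are known and form a copy of $\omega^\alpha+1$. A code for $\alpha$ must be built into a finite presentation, and nothing unplanned may appear. This is what counter systems are for. First we bound the rank from above.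

## 3. The rank is at most $\omega_1^{CK}$

We use the following textbook facts about $\delta=\omega_1^{CK}$. It is the least admissible ordinal greater than $\omega$; that is, the level $\mathbf L_\delta$ of the constructible hierarchy is a model of Kripke–Platek set theory. Consequently, (Σ$_1$-recursion) a function on $\delta$ defined by recursion from a function that is $\Sigma_1$ over $\mathbf L_\delta$ is $\Sigma_1$ over $\mathbf L_\delta$, with values in $\mathbf L_\delta$; and (Σ$_1$-collection) if $y\in\mathbf L_\delta$ and for each $l\in y$ there is $\alpha<\delta$ with $\psi(l,\alpha)$, where $\psi$ is $\Sigma_1$ over $\mathbf L_\delta$, then some $\alpha^*<\delta$ bounds suitable $\alpha$ for all $l\in y$.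

**Step 1 (describe the derivatives by sets of strings).** Fix a computable bijection $\mathbb F_m\cong\omega$. Then $X=\mathcal G_m$ becomes a closed subset of $2^\omega$ defined by a computable list of clopen conditions ($1\in N$, closure under products, inverses, conjugation). For a string $u\in2^{<\omega}$ let $[u]$ be its cylinder, and
$$S_\alpha=\{u:X^{(\alpha)}\cap[u]=\emptyset\}.$$
By compactness, $u\in S_0$ iff finitely many of the conditions already exclude all of $[u]$; so $S_0$ is computably enumerable. For limit $\lambda$, $X^{(\lambda)}\cap[u]$ is a decreasing intersection of compact sets, hence $S_\lambda=\bigcup_{\alpha<\lambda}S_\alpha$. At successors, $u\in S_{\alpha+1}$ iff all points of the compact set $X^{(\alpha)}\cap[u]$ are isolated in it, iff this set is finite, iff for some $n$ and all $l\ge|u|$ at most $n$ extensions $v$ of $u$ of length $l$ satisfy $v\notin S_\alpha$. Therefore $S_{\alpha+1}=\Gamma(S_\alpha)$, where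
$$\Gamma(S)=S_0\cup S\cup\{u:\exists n\,\forall l\ge|u|\ \#\{v\supseteq u:|v|=l,\ v\notin S\}\le n\}.$$
The operator $\Gamma$ is arithmetical, and it is monotone: if $S\subseteq S^*$ then $\Gamma(S)\subseteq\Gamma(S^*)$.

**Step 2 (nothing new appears at stage $\delta$).** We claim $\Gamma(S_\delta)=S_\delta$. (This is a case of Spector's theorem that monotone $\Pi^1_1$ operators on $\mathcal P(\omega)$ have closure ordinal at most $\omega_1^{CK}$; the bound on ranks is due to Kreisel.) Since $\Gamma$ is arithmetical, its graph on subsets of $\omega$ lying in $\mathbf L_\delta$ is defined with quantifiers bounded by $\omega\in\mathbf L_\delta$, and $\Gamma(S)\in\mathbf L_\delta$ for $S\in\mathbf L_\delta$. By $\Sigma_1$-recursion the function $\alpha\mapsto S_\alpha$ ($\alpha<\delta$) is $\Sigma_1$ over $\mathbf L_\delta$. Suppose $u\in\Gamma(S_\delta)\setminus S_\delta$. Since $S_0\subseteq S_\delta$, there is $n$ such that for each $l\ge|u|$ at most $n$ extensions of $u$ of length $l$ lie outside $S_\delta=\bigcup_{\alpha<\delta}S_\alpha$. For fixed $l$, the finitely many extensions of length $l$ that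 lie in $S_\delta$ all lie in one $S_\alpha$ with $\alpha<\delta$; so at most $n$ extensions of length $l$ lie outside $S_\alpha$. By $\Sigma_1$-collection, and because the $S_\alpha$ increase, one $\alpha<\delta$ works for all $l$. Then $u\in\Gamma(S_\alpha)=S_{\alpha+1}\subseteq S_\delta$, a contradiction.

**Step 3 (consequences).** So $S_\delta=S_{\delta+1}$, that is, $X^{(\delta)}=X^{(\delta+1)}$: the rank is at most $\omega_1^{CK}$, and $X^{(\delta)}$ is the perfect kernel. Also, if $\Gamma(S)\subseteq S$, then $S_\alpha\subseteq S$ for all $\alpha$ by induction ($S_0\subseteq\Gamma(S)\subseteq S$, and $S_{\alpha+1}=\Gamma(S_\alpha)\subseteq\Gamma(S)\subseteq S$). With Step 2, $S_\delta$ is the least $S$ with $\Gamma(S)\subseteq S$, so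
$$u\in S_\delta\iff\forall S\,(\Gamma(S)\subseteq S\to u\in S),\tag{1}$$
and $S_\delta$ is a $\Pi^1_1$ set.

## 4. From ideals of a ring to normal subgroups of a 2-generator group

For a ring $R$ and $e\in R$ let $\mathrm{Id}_e(R)$ be the compact space of ideals $J\not\ni e$. In this section we turn $\mathrm{Id}_e(R)$, for f.p. $R$, into a basic clopen subset of $\mathcal G_m$.

Unitriangular $n\times n$ matrices do not suffice: for *any* additive subgroup $B\le R$ the corner subgroup of matrices $1+rE_{1n}$, $r\in B$, is central, hence normal, so there are normal subgroups that come from no ideal. The trouble is that there is a first and a last index. We use an index set without endpoints, and a group of order automorphisms that moves the indices around.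

**Thompson's group.** Let $I=\mathbb Z[\frac12]\cap(0,1)$ and let $F$ be the group of dyadic piecewise linear homeomorphisms of $[0,1]$, acting on the left. Standard facts (Cannon–Floyd–Parry, *Introductory notes on Richard Thompson's groups*, 1996):

- $F$ is f.p., and $F'=\{f\in F:f=\mathrm{id}\text{ near }0\text{ and near }1\}$.
- Between any two intervals with endpoints in $\mathbb Z[\frac12]\cap[0,1]$ there is a dyadic piecewise linear homeomorphism. Gluing such maps, $F$ and $F'$ act transitively on increasing $n$-tuples in $I$ (for $F'$, use the identity near $0$ and $1$).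
- The elements of $F$ supported in such an interval form a group isomorphic to $F$. So the stabilizer of an $n$-tuple, which is $\cong F^{n+1}$, is f.g.
- $F=\langle A,B\rangle$, where $A(x)=x/2$ on $[0,\frac12]$, $x-\frac14$ on $[\frac12,\frac34]$, $2x-1$ on $[\frac34,1]$, and $B$ is supported on $[\frac12,1]$ with $B=\varphi A\varphi^{-1}$ there, $\varphi(x)=\frac{1+x}2$.

On $[\frac12,1]$ we have $A^{-1}=\varphi$. Hence $A^{-1}BA$ is supported on $[\frac34,1]=\varphi([\frac12,1])$ and equals $\varphi B\varphi^{-1}$ on $[\frac12,1]$. So $B$ and $A^{-1}BA$ generate $F_{[1/2,1]}:=\varphi F\varphi^{-1}$, the group of elements of $F$ supported on $[\frac12,1]$.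

**The group $G_R$.** Let $UT_I(R)$ be the group of matrices $1+M$ with $M$ a finitely supported strictly upper triangular $I\times I$ matrix over $R$, and $x_{ij}(r)=1+rE_{ij}$ for $i<j$. Elements of $F$ preserve the order of $I$, so $F$ acts by $fx_{ij}(r)f^{-1}=x_{f(i)f(j)}(r)$. Put $G_R=UT_I(R)\rtimes F$. For an ideal $J$ let $UT_I(J)=\{n\in UT_I(R):n-1\text{ has entries in }J\}$, the kernel of $UT_I(R)\to UT_I(R/J)$ and also of $G_R\to G_{R/J}$.

**Lemma 4.1.** $UT_I(J)$ is generated by the $x_{ij}(r)$ with $i<j$, $r\in J$.

*Proof.* Let $1+M\in UT_I(J)$, let $C$ be the last nonzero column of $M$, in its position, say column $j$, and $M=C+M'$. The entries of $M$ in row $j$ would lie in columns after $j$, so row $j$ of $M'$ is $0$, and $CM'=0$. Thus $1+M=(1+C)(1+M')$. The factor $1+C$ is a product of elements $x_{ij}(\cdot)$, and $M'$ has one nonzero column fewer. Induct. $\square$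

**Lemma 4.2.** $UT_I(R)$ is presented by the generators $x_{ij}(r)$ ($i<j$, $r\in R$) with the relations
(U1) $x_{ij}(r)x_{ij}(s)=x_{ij}(r+s)$;
(U2) $[x_{ij}(r),x_{kl}(s)]=1$ if $j\ne k$ and $i\ne l$;
(U3) $[x_{ij}(r),x_{jk}(s)]=x_{ik}(rs)$.

*Proof.* The relations hold in $UT_I(R)$. Both the presented group and $UT_I(R)$ are direct limits over finite index sets, so we may take indices $1<\dots<n$ and induct on $n$; $n=1$ is trivial. Let $U_n$ be the presented group, $C\le U_n$ the subgroup generated by the $x_{in}(r)$, and $D$ the one generated by the $x_{ij}(r)$ with $j<n$. By (U1), (U2), $C$ is abelian and a quotient of $R^{n-1}$. For $j<n$, $x_{ij}(r)$ commutes with $x_{kn}(s)$ if $k\ne j$, and $x_{ij}(r)x_{jn}(s)x_{ij}(r)^{-1}=x_{in}(rs)x_{jn}(s)$. So $D$ normalizes $C$ and $U_n=CD$. Also $D$ is a quotient of $U_{n-1}\cong UT_{n-1}(R)$. Consider $U_n\to UT_n(R)=R^{n-1}\rtimes UT_{n-1}(R)$ and let $cd\mapsto1$ with $c\in C$, $d\in D$. The images of $c$ and $d$ lie in complementary factors, so $c\mapsto1$ and $d\mapsto1$. The composites $R^{n-1}\to C\to R^{n-1}$ and $UT_{n-1}(R)\to D\to UT_{n-1}(R)$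 are identities whose first maps are onto, so the second maps are injective and $c=d=1$. $\square$

**Lemma 4.3.** (i) If $a,b,c$ are elements of a group with $[a,c]=1$, $[a,b]$ commuting with $[b,c]$, and $c$ commuting with $[b,c]$, then $[a,[b,c]]=[[a,b],c]$. (ii) If $v,w$ are elements of a ring with $v^2=w^2=wv=0$, then $[1+v,1+w]=1+vw$.

*Proof.* (i) Put $d=[a,b]$, so $aba^{-1}=db$. As $a$ commutes with $c$,
$$a[b,c]a^{-1}=[db,c]=d\,bcb^{-1}\,d^{-1}c^{-1}=d[b,c]\,c\,d^{-1}c^{-1}=d[b,c]d^{-1}\,[d,c]=[b,c][d,c].$$
Since $d$ and $c$ commute with $[b,c]$, so does $[d,c]$, and $[a,[b,c]]=[b,c][d,c][b,c]^{-1}=[d,c]$.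

(ii) $[1+v,1+w]=(1+v)(1+w)(1-v)(1-w)=(1+v+w+vw)(1-v-w+vw)$. Expanding and deleting every product that contains $v^2$, $w^2$ or $wv$ leaves $1-v-w+vw+v-vw+w+vw=1+vw$. $\square$

**Proposition 4.4.** If $R$ is an f.p. ring, then $G_R$ is f.p.

*Proof.* The relations of Lemma 4.2 are infinite in number for two reasons: infinitely many indices, handled by transitivity of $F$, and infinitely many ring elements, handled by building $x_{ij}(r)$ from ring generators by commutators.

**Step 1 (a candidate presentation over a free ring).** Let $R_0=\mathbb Z\langle X\rangle$ with $X$ finite, $X_1=X\cup\{1\}$, and fix $\mathsf a<\mathsf b$ in $I$. Let $\hat G$ be generated by $F$ and symbols $x_{\mathsf a\mathsf b}(s)$, $s\in X_1$, subject to: a finite presentation of $F$; each $x_{\mathsf a\mathsf b}(s)$ commutes with finitely many generators of $\mathrm{Stab}_F(\mathsf a,\mathsf b)$; and relations (R1), (R2) below. The second condition makes $x_{ij}(s):=fx_{\mathsf a\mathsf b}(s)f^{-1}$, where $f(\mathsf a)=i$, $f(\mathsf b)=j$, independent of $f$. For $s,s'\in X_1$: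

(R1) $[x_{ij}(s),x_{kl}(s')]=1$ for $i<j$, $k<l$, $j\ne k$, $i\ne l$;
(R2) $[x_{ij}(s),x_{jk}(1)]=x_{ik}(s)=[x_{ij}(1),x_{jk}(s)]$ for $i<j<k$.

Since $F$ is transitive on increasing tuples, (R1) and (R2) need be imposed only for one representative of each of the finitely many order patterns of the indices. So $\hat G$ is f.p.

**Step 2 (elements $x_{ij}(w)$ for words).** For a nonempty word $w=s_1\cdots s_n$ in $X_1$ and a chain $i=i_0<\dots<i_n=j$ consider
$$[x_{i_0i_1}(s_1),[x_{i_1i_2}(s_2),[\dots,x_{i_{n-1}i_n}(s_n)]\dots]].$$
We claim: (a$_n$) for $|w|=n$ this depends only on $i,j,w$; call it $x_{ij}(w)$. (b$_n$) If $|u|,|v|\le n$, $j\ne k$, $i\ne l$, then $x_{ij}(u)$ and $x_{kl}(v)$ commute.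

*(b$_n$) follows from (a$_1$),…,(a$_n$).* Choose chains $i=i_0<\dots<i_{|u|}=j$ and $k=k_0<\dots<k_{|v|}=l$ such that the interior points of each avoid all points of the other. Take letters $x_{i_pi_{p+1}}(s)$ and $x_{k_qk_{q+1}}(s')$. If $i_{p+1}=k_q$, neither point is interior; since $p+1>0$ and $q<|v|$ this means $i_{p+1}=j$ and $k_q=k$, so $j=k$, which is excluded. Similarly $i_p=k_{q+1}$ would give $i=l$. So all the letters of one expression commute with all those of the other, by (R1).

*(a$_1$)* is trivial. *(a$_2$):* for $i<k<k'<j$ apply Lemma 4.3(i) to $a=x_{ik}(s)$, $b=x_{kk'}(1)$, $c=x_{k'j}(s')$. By (R2), $[a,b]=x_{ik'}(s)$ and $[b,c]=x_{kj}(s')$. By (R1), $a$ commutes with $c$, $x_{ik'}(s)$ commutes with $x_{kj}(s')$, and $x_{k'j}(s')$ commutes with $x_{kj}(s')$. So $[x_{ik}(s),x_{kj}(s')]=[x_{ik'}(s),x_{k'j}(s')]$.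

*(a$_n$) for $n\ge3$:* write $w=s_1s_2w''$. By (a$_{n-1}$) the value depends only on $i,j,w$ and $k=i_1$, and it equals $y_k=[x_{ik}(s_1),x_{kj}(s_2w'')]$. For $k<k'<j$ apply Lemma 4.3(i) to $a=x_{ik}(s_1)$, $b=x_{kk'}(s_2)$, $c=x_{k'j}(w'')$. Here $[a,b]=x_{ik'}(s_1s_2)$, $[b,c]=x_{kj}(s_2w'')$, and the hypotheses hold by (b$_{n-1}$), as all words involved have length at most $n-1$. So $y_k=z_{k'}:=[x_{ik'}(s_1s_2),x_{k'j}(w'')]$ whenever $k<k'$. Given $k_1,k_2$, take $k'$ with $k_1,k_2<k'<j$; then $y_{k_1}=z_{k'}=y_{k_2}$.

**Step 3 (products of words).** We show $[x_{ij}(u),x_{jk}(v)]=x_{ik}(uv)$ for $i<j<k$, by induction on $|u|$. For $|u|=1$ it is the definition. For $u=su'$ with $u'\ne\emptyset$ take $i<p<j$ and apply Lemma 4.3(i) to $a=x_{ip}(s)$, $b=x_{pj}(u')$, $c=x_{jk}(v)$: $[a,b]=x_{ij}(u)$, $[b,c]=x_{pk}(u'v)$ by induction, and the hypotheses hold by (b). Hence $[x_{ij}(u),x_{jk}(v)]=[x_{ip}(s),x_{pk}(u'v)]=x_{ik}(uv)$.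

**Step 4 (from words to ring elements).** By (R2), $x_{ij}(1s)=x_{ij}(s)=x_{ij}(s1)$. If $1s$ or $s1$ occurs inside a longer word, split the word around it by Step 3 and replace it by $s$. So letters $1$ can be deleted as long as a nonempty word remains, and $x_{ij}(w)$ depends only on the monomial of $R_0$ that $w$ represents. Put $x_{ij}(\sum n_ww)=\prod x_{ij}(w)^{n_w}$; the factors commute by (b). Then (U1) and (U2) hold. For (U3) we use
$$[xy,c]=x[y,c]x^{-1}[x,c],\qquad[c,xy]=[c,x]\,x[c,y]x^{-1}.$$
For monomials, $[x_{ij}(w),x_{jk}(w')]=x_{ik}(ww')$, and by (b) these elements commute with all $x_{ij}(\cdot)$ and $x_{jk}(\cdot)$. So by the two identities (the case $y=x^{-1}$ handles inverses) the commutator $[x_{ij}(\cdot),x_{jk}(\cdot)]$ is bi-additive, and (U3) follows from its case of monomials.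

By Lemma 4.2 we get an $F$-equivariant homomorphism $UT_I(R_0)\to\hat G$, hence $UT_I(R_0)\rtimes F\to\hat G$. It and the obvious map $\hat G\to G_{R_0}$ are mutually inverse, as one checks on generators. So $G_{R_0}\cong\hat G$ is f.p.

**Step 5 (impose relations).** Let $R=R_0/J$ with $J=(\rho_1,\dots,\rho_l)$. The kernel of $G_{R_0}\to G_R$ is $UT_I(J)$, generated by the $x_{ij}(\rho)$, $\rho\in J$ (Lemma 4.1). It is the normal closure of the $x_{\mathsf a\mathsf b}(\rho_h)$: conjugation by $F$ gives all $x_{ij}(\rho_h)$; then $x_{ij}(u\rho_hv)=[x_{ip}(u),[x_{pq}(\rho_h),x_{qj}(v)]]$ for $i<p<q<j$; and (U1) gives sums. So $G_R$ is f.p. $\square$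

**Proposition 4.5.** Let $N\lhd G_R$. Either $N\supseteq UT_I(R)$, or $N=UT_I(J)$ for the ideal $J=\{r:x_{\mathsf a\mathsf b}(r)\in N\}$.

*Proof.* Conjugating by $F$, $J=\{r:x_{ij}(r)\in N\}$ for every $i<j$. By (U1), $J$ is an additive group, and by (U3) it is closed under left and right multiplication by $R$. So $J$ is an ideal, and $N\supseteq UT_I(J)$ by Lemma 4.1.

**Case $N\subseteq UT_I(R)$.** The aim is to extract a single matrix entry. Let $n\in N$ with $n-1$ supported on $P\times P$, $P$ finite, and let $i<j$ in $P$. Choose $k<i$ and $l>j$ in $I\setminus P$. Since $k\notin P$, $nE_{ki}=E_{ki}$; since $E_{ki}^2=0$,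
$$[x_{ki}(1),n]=(1+E_{ki})\,n(1-E_{ki})n^{-1}=(1+E_{ki})(1-E_{ki}n^{-1})=1+E_{ki}(1-n^{-1}).$$
Apply this to $n^{-1}$ in place of $n$: $1+v\in N$ with $v=E_{ki}(1-n)=-\sum_{q\in P,\,q>i}n_{iq}E_{kq}$. As $k\notin P$, $v^2=0$; also $E_{jl}^2=0$, and $E_{jl}v=0$ since $l\ne k$. By Lemma 4.3(ii), $[1+v,x_{jl}(1)]=1+vE_{jl}=x_{kl}(-n_{ij})\in N$. So $n_{ij}\in J$. Thus $N\subseteq UT_I(J)$, and $N=UT_I(J)$.

**Case $nf\in N$ with $n\in UT_I(R)$, $1\ne f\in F$.** Let $n-1$ be supported on $P\times P$, $P$ finite. Choose an open interval $W$ with $f(W)\cap W=\emptyset$, and $i<j$ in $W\cap I$ with $i,j,f(i),f(j)\notin P$. For $r\in R$, $n$ commutes with $x_{f(i)f(j)}(r)$, so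
$$[nf,x_{ij}(r)]=n\,x_{f(i)f(j)}(r)\,n^{-1}x_{ij}(-r)=1+rE_{f(i)f(j)}-rE_{ij}\in N\cap UT_I(R).$$
The first case, applied to $N\cap UT_I(R)$ (which has the same $J$), gives $r\in J$. So $J=R$ and $N\supseteq UT_I(R)$. $\square$

For example, if $R=\mathbb Z$, the normal subgroups of $G_{\mathbb Z}$ not containing $x_{\mathsf a\mathsf b}(1)$ are exactly the $UT_I(n\mathbb Z)$, $n\ne1$.

**Proposition 4.6.** If $R$ is an f.g. ring, then $G_R$ is 2-generated.

*Proof.* We hide the ring generators inside one of two generators of $F$ and recover them by commutators.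

**Step 1 (the two generators).** Let $a=A^{-1}$, $b=B$, so $a(x)=2x$ on $[0,\frac14]$. Let $r_1,\dots,r_\kappa$ generate $R$, with $1$ among them. Put $V=(\frac18,\frac14)$ and choose $i_1<j_1<\dots<i_\kappa<j_\kappa$ in $I\cap V$. Let $g=\prod_sx_{i_sj_s}(r_s)$, $q=bg$, $P=\langle a,q\rangle$. We show $P=G_R$.

**Step 2 ($P\supseteq F'$).** The element $g$ has its indices in $V$, $aga^{-1}$ has its indices in $(\frac14,\frac12)$, so they commute. Both commute with $b$ and $aba^{-1}$, which are supported in $[\frac12,1]$. So for each word $\theta$ in two letters, $\theta(q,aqa^{-1})=\theta(b,aba^{-1})\,\theta(g,aga^{-1})$, and the last factor is $1$ if $\theta$ lies in the commutator subgroup of the free group. As $b=B$ and $aba^{-1}=A^{-1}BA$ generate $F_{[1/2,1]}$, we get $P\supseteq F_{[1/2,1]}'$, the group of all elements of $F$ with compact support in $(\frac12,1)$. Now $A\in P$ and $A^k(\frac12)=2^{-k-1}$ for $k\ge0$. Conjugating by $A^k$, $P$ contains all elements of $F$ with compact support in $(2^{-k-1},1)$, for every $k$; so $P\supseteq F'$.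

**Step 3 (differences).** Let $h\in F'$ be supported in $V$. Then $h$ commutes with $b$, and $b$ commutes with $hgh^{-1}g^{-1}$ (its indices lie in $V$), so $[h,q]=b\,hgh^{-1}g^{-1}\,b^{-1}=hgh^{-1}g^{-1}\in P$. Take $h$ supported in a small interval around $j_s$, so that it moves $j_s$ to some $j'\ne j_s$ and moves no other index of $g$. This gives $x_{i_sj'}(r_s)x_{i_sj_s}(-r_s)\in P$. Conjugating by $F'$ and taking inverses, $P$ contains, for each $r=r_s$, all $x_{ij'}(r)x_{ij}(-r)$ with $i<j,j'$, $j\ne j'$. In the same way, moving only $i_s$, $P$ contains all $x_{i'j}(r)x_{ij}(-r)$ with $i,i'<j$, $i\ne i'$.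

**Step 4 (single entries).** Given $i<k$ in $I$ choose distinct $j,j',l$ strictly between them, and put $v=r(E_{ij'}-E_{ij})$, $w=E_{jk}-E_{lk}$ with $r=r_s$. Then $1+v=x_{ij'}(r)x_{ij}(-r)\in P$ and $1+w=x_{jk}(1)x_{lk}(-1)\in P$ by Step 3 (recall $1$ is among the $r_s$). Further, $v^2=w^2=wv=0$ and $vw=-rE_{ik}$, so by Lemma 4.3(ii) $x_{ik}(-r)\in P$. Hence all $x_{ik}(r_s)$ lie in $P$. So $g\in P$, $b=qg^{-1}\in P$, $F=\langle a,b\rangle\subseteq P$, and (U1), (U3) give all $x_{ik}(r)$. $\square$

**Corollary 4.7.** If $R$ is an f.p. ring, $e\in R$, $m\ge2$, then $\mathrm{Id}_e(R)$ is homeomorphic to a basic clopen subset of $\mathcal G_m$.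

*Proof.* By 4.4 and 4.6 there is an epimorphism $\pi:\mathbb F_m\to G_R$ whose kernel is the normal closure of a finite set $\rho_1,\dots,\rho_l$. Let $\pi(\tilde v)=x_{\mathsf a\mathsf b}(e)$. As in Lemma 2.1(iii), the basic clopen set $\{N:\rho_1,\dots,\rho_l\in N,\ \tilde v\notin N\}$ is homeomorphic to the space of normal subgroups of $G_R$ that do not contain $x_{\mathsf a\mathsf b}(e)$. By 4.5 these are exactly the $UT_I(J)$ with $e\notin J$ (each $UT_I(J)$ is normal, being the kernel of $G_R\to G_{R/J}$). The bijection $J\leftrightarrow UT_I(J)$ is a homeomorphism: $r\in J$ iff $x_{\mathsf a\mathsf b}(r)\in UT_I(J)$; an element of $UT_I(R)$ lies in $UT_I(J)$ iff its finitely many nonzero off-diagonal entries lie in $J$; elements outside $UT_I(R)$ never do. $\square$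

## 5. From invariant ideals to ideals

Let $A$ be a $\mathbb K$-algebra with unital endomorphisms $\sigma_1,\dots,\sigma_\ell$, $\ell\ge2$, where $\sigma_1=\sigma_2=\mathrm{id}$. An ideal $J$ of $A$ is *$\sigma$-invariant* if $\sigma_i(J)\subseteq J$ for all $i$; $\mathrm{Id}^\sigma_e(A)$ is the compact space of $\sigma$-invariant ideals not containing $e$. This section replaces "$\sigma$-invariant ideal of $A$" by "ideal" of a larger algebra. Let $\mathcal L(A)$ be generated by $A$ and $s_i,s_i^*$ ($1\le i\le\ell$) with the relations
$$s_i^*s_j=\delta_{ij},\qquad\sum_is_is_i^*=1,\qquad as_i=s_i\sigma_i(a),\qquad s_i^*a=\sigma_i(a)s_i^*\qquad(a\in A).\tag{2}$$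
For a word $w=i_1\cdots i_n$ put $s_w=s_{i_1}\cdots s_{i_n}$, $s_w^*=s_{i_n}^*\cdots s_{i_1}^*$, $\sigma_w=\sigma_{i_n}\circ\dots\circ\sigma_{i_1}$. Then $as_w=s_w\sigma_w(a)$ and $s_w^*a=\sigma_w(a)s_w^*$. Since $s_v^*s_u$ is $s_x$ if $u=vx$, is $s_x^*$ if $v=ux$, and is $0$ if neither word is a prefix of the other, $\mathcal L(A)$ is spanned by the elements $s_uas_v^*$.

An example to keep in mind: $A=\mathbb K[x]/(x^2-x)$, $\ell=3$, $\sigma_3(x)=0$. View $A$ as the functions on the two points $x=0$ and $x=1$; then $\sigma_3$ is composition with the map sending both points to $0$. The ideals are $0,(x),(1+x),A$. The ideal $(x)$ of functions vanishing at the point $0$ is invariant, and $(1+x)$ is not, as $\sigma_3(1+x)=1$. By Proposition 5.2 below, $\mathcal L(A)$ has exactly three ideals. In general, for functions on a compact space, invariant ideals are closed invariant sets.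

**Lemma 5.1.** $A\to\mathcal L(A)$ is injective.

*Proof.* We build a module for $\mathcal L(A)$ on which $A$ is faithful. Let $E_w=A^{(\omega)}$ (a countable direct sum), with $a$ acting as multiplication by $\sigma_w(a)$, and $E=\bigoplus_wE_w$ over all words, including $\emptyset$. Let $E^{(i)}$ be $E$ with $a$ acting as $\sigma_i(a)$. As $\sigma_w\circ\sigma_i=\sigma_{iw}$, the summand $E_w$ of $E^{(i)}$ is the $A$-module $E_{iw}$, so $\bigoplus_iE^{(i)}\cong\bigoplus_{w\ne\emptyset}E_w$. Since $\sigma_1=\mathrm{id}$, both $E_\emptyset$ and $E_1$ are $A^{(\omega)}$ with the usual action, so $E_\emptyset\oplus E_1\cong E_1$, and $\bigoplus_{w\neq\emptyset}E_w\cong E$. Hence there is an $A$-isomorphism $\theta:\bigoplus_iE^{(i)}\to E$. Let $s_i$ act on $E$ as $\theta$ restricted to the $i$-th summand, and $s_i^*$ as the $i$-th component of $\theta^{-1}$. The first two relations in (2) are clear, and the last two say that $\theta$ and $\theta^{-1}$ are $A$-linear. $A$ acts faithfully on $E_\emptyset$. $\square$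

**Proposition 5.2.** $J\mapsto J\cap A$ is a bijection from the ideals of $\mathcal L(A)$ to the $\sigma$-invariant ideals of $A$. For $e\in A$ it restricts to a homeomorphism $\mathrm{Id}_e(\mathcal L(A))\to\mathrm{Id}^\sigma_e(A)$.

*Proof.* **Step 1 (well defined and onto).** $J\cap A$ is invariant, as $\sigma_i(a)=s_i^*as_i$. If $J_0$ is an invariant ideal of $A$, the $\sigma_i$ descend to $A/J_0$ and $\mathcal L(A)/(J_0)=\mathcal L(A/J_0)$, which contains $A/J_0$ by 5.1. So $(J_0)\cap A=J_0$.

**Step 2 (reduction for injectivity).** We must show $J=(J\cap A)$. Pass to $\mathcal L(A)/(J\cap A)=\mathcal L(A/(J\cap A))$. The image of $J$ meets $A/(J\cap A)$ in $0$, because $(J\cap A)\subseteq J$. So assume $J\cap A=0$; we must show $J=0$.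

**Step 3 (an element of $A$ in $J$).** Suppose $0\ne r\in J$. By $s_uas_v^*=\sum_is_{ui}\sigma_i(a)s_{vi}^*$ we can write $r$ as a sum of terms $s_ua_{u,v}s_v^*$ with all $|v|=n$. As $\sum_{|v|=n}s_vs_v^*=1$, some $rs_v\ne0$ with $|v|=n$, and $rs_v=\sum_us_ua_u$, a finite sum over distinct words. Let $u_0$ be of minimal length with $a_{u_0}\ne0$. Then
$$s_{u_0}^*rs_v=a+\sum_{u\in\Lambda}s_ua_u',\qquad a=a_{u_0}\ne0,$$
with $\Lambda$ a finite set of nonempty words. It remains to remove the sum, and here we use the two identity endomorphisms. For $w\in\{1,2\}^\nu$ we have $s_w^*as_w=\sigma_w(a)=a$, and $s_w^*s_ua_u's_w=s_w^*s_{uw}\sigma_w(a_u')$ vanishes unless $w$ is a prefix of $uw$. In that case $w$ is a prefix of $u^hw$ for all $h$, hence a prefix of $u^\infty=uuu\cdots$. Each $u\in\Lambda$ thus spoils at most one $w$ of length $\nu$. If $2^\nu>|\Lambda|$ there is $w\in\{1,2\}^\nu$ spoiled by none, and $s_w^*s_{u_0}^*rs_vs_w=a\in J\cap A=0$, a contradiction.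

**Step 4 (topology).** $e\in J$ iff $e\in J\cap A$, the map is continuous since $a\in J\cap A$ iff $a\in J$, and both spaces are compact Hausdorff. $\square$

**Corollary 5.3.** Let $X$ be finite, $\sigma_1=\sigma_2=\mathrm{id},\sigma_3,\dots,\sigma_\ell$ endomorphisms of $\mathbb K\langle X\rangle$, $C\subset\mathbb K\langle X\rangle$ finite, $\langle C\rangle_\sigma$ the smallest $\sigma$-invariant ideal containing $C$, and $A=\mathbb K\langle X\rangle/\langle C\rangle_\sigma$. Then $\mathcal L(A)$ is an f.p. ring. Hence $\mathrm{Id}^\sigma_e(A)$ is homeomorphic to a basic clopen subset of $\mathcal G_m$ for all $e\in A$, $m\ge2$.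

*Proof.* $\mathcal L(\mathbb K\langle X\rangle)$ is f.p.: besides $2=0$ and the first two relations of (2), impose $xs_i=s_i\sigma_i(x)$ and $s_i^*x=\sigma_i(x)s_i^*$ for $x\in X$ only. The elements $a$ satisfying the last two relations of (2) form a subring (for products, $aa's_i=as_i\sigma_i(a')=s_i\sigma_i(a)\sigma_i(a')$, and similarly for $s_i^*$), so the relations hold for all $a$. Adding the finitely many relations $C$ kills $\langle C\rangle_\sigma$, since $\sigma_i(c)=s_i^*cs_i$; the result is $\mathcal L(A)$. Apply 5.2 and 4.7. $\square$

Note the gain: $A$ itself need not be f.p. The endomorphisms are allowed to multiply the finitely many relations in $C$.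

## 6. From closed invariant sets of a counter system to invariant ideals

**Proposition 6.1.** For every counter system, $\mathfrak X(\mathcal T,q_0)$ is homeomorphic to a basic clopen subset of $\mathcal G_m$ for each $m\ge2$. In particular it is compact.

The first idea is to take $A=C(\Omega,\mathbb K)$, the continuous functions $\Omega\to\mathbb K$, with the endomorphisms $f\mapsto f\circ\tau$. Recall Stone duality: a Boolean ring $B$ (all $x^2=x$) is $C(Y,\mathbb K)$ for the compact zero-dimensional space $Y$ of homomorphisms $B\to\mathbb K$, and the ideals of $C(Y,\mathbb K)$ are the sets $\{f:f|_{Y'}=0\}$ for unique closed $Y'\subseteq Y$. So the invariant ideals of $C(\Omega,\mathbb K)$ are the closed invariant subsets of $\Omega$, which is what we want. But Corollary 5.3 needs a finitely generated algebra, an f.g. Boolean ring is finite, and $C(\Omega,\mathbb K)$ is infinite.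

The remedy is to adjoin a shift $t$ that produces all the functions "$c_i\ge n$" from one of them by conjugation. The shift must act on a larger space, in which the position of zero is itself a variable $x_0$; this creates points at infinity, which we have to control.

*Proof.* **Step 1 (a space with a shift).** Let $Y_0$ be the set of tuples $x_0,\dots,x_K\in\mathbb Z\cup\{\pm\infty\}$ with $x_0\le x_i$ for all $i$, together with a state $q\in Q$ if $x_0\in\mathbb Z$. Define functions $Y_0\to\mathbb K$ by $p_{i,n}=1[x_i\ge n]$ ($0\le i\le K$) and $h_{q,n}=1[x_0=n,\text{ state }q]$, $n\in\mathbb Z$. They satisfy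
$$p_{i,n+1}\le p_{i,n},\quad p_{0,n}\le p_{i,n},\quad h_{q,n}h_{q',n}=\delta_{qq'}h_{q,n},\quad\sum_qh_{q,n}=p_{0,n}-p_{0,n+1}.\tag{3}$$
The homomorphisms to $\mathbb K$ of the Boolean ring $B_0$ presented by generators $p_{i,n},h_{q,n}$ and relations (3) are exactly the points of $Y_0$: put $x_i=\sup\{n:p_{i,n}=1\}$; exactly one $h_{q,n}$ is $1$ if $x_0=n$, and none otherwise. So $Y_0$ is compact and zero-dimensional in the topology defined by these functions, and $B_0=C(Y_0,\mathbb K)$.

Let $T$ be the homeomorphism $x_i\mapsto x_i+1$ (all $i\geq 0$; state kept). The crossed product $B_0\rtimes\mathbb Z$ consists of finite sums $\sum f_nt^n$ with $f_n\in B_0$ and $tft^{-1}=f\circ T^{-1}$. With $p_i=p_{i,0}$, $h_q=h_{q,0}$ we get $p_{i,n}=t^np_it^{-n}$, $h_{q,n}=t^nh_qt^{-n}$, so $B_0\rtimes\mathbb Z$ is f.g. The slice $\{x_0=0\}$ is clopen and identified with $\Omega$ via $c_i=x_i$; for example, $(x_0,x_1)=(3,5)$ with state $q$ (and $K=1$, for illustration) is $T^3$ of the configuration $(q;2)$. The open set $\{x_0\in\mathbb Z\}=\bigsqcup_nT^n\Omega$ is $\mathbb Z\times\Omega$. Points with $x_0=\pm\infty$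 are called *headless*.

**Step 2 (the maps act on $Y_0$).** Each $\tau\in\mathcal T$ induces a map $\tau:Y_0\to Y_0$ with $x_0$ unchanged, which on $\{x_0\in\mathbb Z\}$ is $\tau$ on $\Omega$ with $c_i=x_i-x_0$, and which on all points acts on $x_i$ by the corresponding operation: $x_i$, $x_i+1$, $\max(x_i-1,x_0)$, $x_0$, $+\infty$, $x_j$. It commutes with $T$. Its pullbacks are: $p_0\circ\tau=p_0$; $p_i\circ\tau$ for $i\ge1$ is, respectively,
$$p_i,\quad t^{-1}p_it,\quad tp_it^{-1}+p_0-p_0\,tp_it^{-1},\quad p_0,\quad1,\quad p_j\tag{4}$$
(for dec: $\max(x_i-1,x_0)\ge0$ iff $x_i\ge1$ or $x_0\ge0$); and, since for $x_0=0$ we have $c_i=0$ iff $p_{i,1}=0$,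
$$h_{q'}\circ\tau=\sum_{(q,Z):\,\varphi(q,Z)=q'}h_q\prod_{i\in Z}(1-tp_it^{-1})\prod_{i\notin Z}tp_it^{-1}.\tag{5}$$
If $\varphi$ depends on $q$ only, (5) is $\sum_{\varphi(q)=q'}h_q$. All these lie in $B_0$; by $T$-equivariance so do the pullbacks of $p_{i,n}$, $h_{q,n}$, and $\tau$ is continuous. Let $\tau^*$ be the endomorphism $\sum f_nt^n\mapsto\sum(f_n\circ\tau)t^n$ of $B_0\rtimes\mathbb Z$ (multiplicative because $\tau$ commutes with $T$).

**Step 3 (finitely many relations suffice).** Let $X=\{t,t',p_0,\dots,p_K\}\cup\{h_q:q\in Q\}$. For $\tau\in\mathcal T$ let $\sigma_\tau$ be the endomorphism of $\mathbb K\langle X\rangle$ that fixes $t,t',p_0$ and is given on $p_i$ ($i\ge1$) and $h_q$ by (4) and (5), with $t'$ for $t^{-1}$ and some fixed order of factors; for state rules independent of $Z$ use $h_{q'}\mapsto\sum_{\varphi(q)=q'}h_q$. Let $\sigma$ consist of two identities and all $\sigma_\tau$. Write $p_{i,n}=t^np_it^{-n}$, $h_{q,n}=t^nh_qt^{-n}$ with $t^{-1}=t'$, and let $C_0$ be the finite set of relations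

- (C1) $tt'=t't=1$;
- (C2) $p_i^2=p_i$, $\ p_ip_{i,1}=p_{i,1}=p_{i,1}p_i$ ($0\le i\le K$);
- (C3) $p_0p_i=p_0=p_ip_0$;
- (C4) $p_ip_j=p_jp_i$ ($i,j\ge1$);
- (C5) $h_qh_{q'}=\delta_{qq'}h_q$, $\ \sum_qh_q=p_0-p_{0,1}$;
- (C6) $h_qp_{j,1}=p_{j,1}h_q$ ($j\ge1$).

*Claim:* $A':=\mathbb K\langle X\rangle/\langle C_0\rangle_\sigma\cong B_0\rtimes\mathbb Z$, with $\sigma_\tau$ corresponding to $\tau^*$.

The natural surjection $\mathbb K\langle X\rangle\to B_0\rtimes\mathbb Z$ intertwines $\sigma_\tau$ and $\tau^*$ and kills $C_0$; so its kernel is a $\sigma$-invariant ideal containing $C_0$, and it factors through $A'$. For the inverse it suffices that in $A'$ the idempotents $p_{i,n},h_{q,n}$ all commute and satisfy (3). Conjugating with $t$, we may take one of two second indices to be $0$. The point is that the $\sigma_\tau$ act on $A'$, so every relation may be transported by them.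

*$p_{i,m}p_{i,n}=p_{i,\max(m,n)}$.* By conjugating (C2), $p_{i,n}p_{i,n+1}=p_{i,n+1}=p_{i,n+1}p_{i,n}$; then $p_{i,n}p_{i,n+h}=p_{i,n}p_{i,n+h-1}p_{i,n+h}=p_{i,n+h-1}p_{i,n+h}=p_{i,n+h}$ by induction on $h$, and likewise on the other side.

*$[p_i,p_{j,n}]=0$ for $i\ne j$ in $\{1,\dots,K\}$.* $\sigma_{S_j^+}$ fixes $p_i$ and maps $p_{j,n}\mapsto p_{j,n-1}$. Applying it repeatedly to (C4) gives the case $n\le0$. Applying $\sigma_{S_i^+}$ repeatedly to (C4) gives $[p_{i,-n},p_j]=0$ for $n\ge0$, and conjugating by $t^n$ gives the case $n\ge0$.

*$[p_0,p_{j,n}]=0$ for $j\ge1$.* As $K\ge2$ there is $i\ge1$, $i\ne j$. Apply $\sigma_{S_i^0}$ ($p_i\mapsto p_0$, $p_j\mapsto p_j$) to the previous item.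

*$h_q$ with $p_{0,n}$ and with $h_{q',n}$.* By (C5), $h_q=h_q(p_0-p_{0,1})=(p_0-p_{0,1})h_q$. By the first item $(p_0-p_{0,1})p_{0,n}$ is $p_0-p_{0,1}$ for $n\le0$ and $0$ for $n\ge1$. So $h_qp_{0,n}=p_{0,n}h_q=h_q$ for $n\le0$, and both are $0$ for $n\ge1$. Also $(p_0-p_{0,1})(p_{0,n}-p_{0,n+1})=0$ for $n\ne0$, hence $h_qh_{q',n}=0=h_{q',n}h_q$ for $n\ne0$.

*$[h_q,p_{j,n}]=0$ for $j\ge1$, $n\le0$.* By (C3), conjugated, $p_{0,n}p_{j,n}=p_{0,n}$, so $p_0p_{j,n}=p_0p_{0,n}p_{j,n}=p_0p_{0,n}=p_0$, and likewise $p_{j,n}p_0=p_0$. As $h_q=h_qp_0=p_0h_q$, we get $h_qp_{j,n}=h_q=p_{j,n}h_q$.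

*$[h_q,p_{j,n}]=0$ for $j\ge1$, $n\ge1$.* This is the job of the maps $D'$, $D''$. Let $q\notin\{d,d',d''\}$, $g=h_q+h_{d'}$, $\varsigma=\sigma_{D'_{j,q}}$. No state is sent to $q$, and exactly $q,d'$ are sent to $d'$; so $\varsigma(h_q)=0$, $\varsigma(h_{d'})=g$, and $\varsigma(g)=g$. By (4), $\varsigma(p_{j,n})=p_{j,n+1}+p_{0,n}-p_{0,n}p_{j,n+1}$. By (C6), $[g,p_{j,1}]=0$. Suppose $[g,p_{j,n}]=0$ with $n\ge1$, and apply $\varsigma$: $g$ commutes with $p_{j,n+1}+p_{0,n}-p_{0,n}p_{j,n+1}$. Since $gp_{0,n}=p_{0,n}g=0$ and $p_{0,n}$, $p_{j,n+1}$ commute, $g$ annihilates the last two terms on both sides, so $[g,p_{j,n+1}]=0$. Thus $g$, and in the same way $h_q+h_{d''}$, commutes with all $p_{j,n}$, $n\ge1$. Hence so does their product, which is $h_q$ by (C5), and then $h_{d'}$ and $h_{d''}$ (such a $q$ exists, e.g. bad), and finally $h_d=p_0-p_{0,1}-\sum_{q\ne d}h_q$.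

So everything commutes, and (3) follows from (C2), (C3), (C5). This proves the claim.

**Step 4 (remove the bad state).** Let $C=C_0\cup\{h_{\mathrm{bad}}\}$ and $A=\mathbb K\langle X\rangle/\langle C\rangle_\sigma$. Let $U$ be the set of points of $Y_0$ that some (possibly empty) composition of maps in $\mathcal T\cup\{T^{\pm1}\}$ sends into $\mathrm{supp}\,h_{\mathrm{bad}}$, and $Y=Y_0\setminus U$. Then $U$ is open, and $Y$ is closed and invariant under $T^{\pm1}$ and $\mathcal T$. The smallest invariant ideal of $B_0\rtimes\mathbb Z$ containing $h_{\mathrm{bad}}$ is $\{\sum f_nt^n:f_n|_Y=0\}$. Indeed this is an invariant ideal containing $h_{\mathrm{bad}}$. Conversely, an invariant ideal containing $h_{\mathrm{bad}}$ contains the pullbacks of $h_{\mathrm{bad}}$ under all the compositions above, that is, the indicators of clopen sets covering $U$. If $f\in B_0$ vanishes on $Y$, its compact support is covered by finitely many of these sets, the indicator $1_{V}$ of their union lies in the ideal, and $f=f1_V$ does too. Therefore $A=C(Y,\mathbb K)\rtimes\mathbb Z$. All maps preserve headlessness, so *all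 headless points lie in $Y$*.

**Step 5 (from an invariant ideal to a closed invariant set).** Let $e=h_{q_0}$, and let $J\not\ni e$ be a $\sigma$-invariant ideal of $A$. Then $J\cap C(Y,\mathbb K)=\{f:f|_{Y'}=0\}$ for a unique closed $Y'\subseteq Y$. It is invariant under $T^{\pm1}$ and $\mathcal T$ (if $y\in Y'$ and $f\in J\cap C(Y,\mathbb K)$, then $f\circ\tau\in J$, so $f(\tau(y))=0$), and it contains a point with $x_0=0$ and state $q_0$. Put $C'=Y'\cap\{x_0=0\}\subseteq\Omega$. It is closed, $\mathcal T$-invariant, avoids bad, and meets state $q_0$: $C'\in\mathfrak X(\mathcal T,q_0)$.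

*$Y'$ contains all headless points.* Apply $J_d$ to a configuration in $C'$, then the maps $S_i^0$, $S_i^+$, which fix $d$: all $(d;c)$ with finite $c$ lie in $C'$, and by closedness $\{d\}\times\bar\omega^K\subseteq C'$. A point with $x_0=-\infty$ is the limit, as $N\to\infty$, of the points with state $d$, $x_0=-N$, and $x_i$ as given, except $x_i=-N$ if the given value is $-\infty$. The point with all $x_i=+\infty$ is the limit of $x_0=x_i=N$, state $d$. So $Y'=(\mathbb Z\times C')\cup\{\text{headless}\}$ is determined by $C'$, and the points with $x_0\in\mathbb Z$ are dense in $Y'$.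

*$J$ is determined by $Y'$:* $J=\{\sum f_nt^n:f_n|_{Y'}=0\}$. The inclusion $\supseteq$ is clear. If it were strict, the image $\bar J$ of $J$ in $C(Y',\mathbb K)\rtimes\mathbb Z$ would be nonzero with $\bar J\cap C(Y',\mathbb K)=0$. Take $r=\sum f_nt^n\in\bar J$ with $f_0\ne0$ (multiply by a power of $t$). By density, $\mathrm{supp}f_0$ meets some slice $\{x_0=\nu\}$; let $W$ be the intersection, a nonempty clopen set with $T^nW\cap W=\emptyset$ for $n\ne0$. Then $1_Wr1_W=\sum f_n1_W1_{T^nW}t^n=f_01_W=1_W\in\bar J$, a contradiction.

**Step 6 (converse and topology).** Let $C'\in\mathfrak X(\mathcal T,q_0)$ and $Y'=(\mathbb Z\times C')\cup\{\text{headless}\}$. Its complement $\bigsqcup_nT^n(\Omega\setminus C')$ is open, so $Y'$ is closed. It is invariant, and contained in $Y$ because points of $C'$ never reach bad. So $J=\{\sum f_nt^n:f_n|_{Y'}=0\}$ is an invariant ideal of $A$ not containing $e$, and Step 5 returns $C'$. Thus $J\mapsto C'$ is a bijection $\mathrm{Id}_e^\sigma(A)\to\mathfrak X(\mathcal T,q_0)$. It is continuous, since for clopen $E\subseteq\Omega=\{x_0=0\}$ we have $C'\cap E=\emptyset$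 iff (the image in $A$ of) $1_E$ lies in $J$. As $\mathrm{Id}_e^\sigma(A)$ is compact and $\mathfrak X(\mathcal T,q_0)$ Hausdorff, it is a homeomorphism. Apply Corollary 5.3. $\square$

## 7. A counter system whose invariant sets are the final segments of $L$

Let $<_L$ be a computable linear order on $\omega$, and $\preceq$ its extension to $\bar\omega$ with $\infty$ on top. The token is a counter $b$ in a state $q_0$. To let it jump from $b$ to $a$, we run a machine that checks $b<_La$ and then put $b:=a$.

**Why a bare simulation is not enough.** We need the closed invariant sets to be *exactly* the final segments, so intermediate configurations must not create freedom. Suppose that after a successful check the machine is in a state $\mathsf v$, whose only exit is "$b:=a$, go to $q_0$", all other maps sending $\mathsf v$ to $d,d',d''$. Let $C'$ be a closed invariant set that contains $\{d,d',d''\}\times\bar\omega^K$ and all $(q_0;c)$ with $b\in I$. Take a configuration $(\mathsf v;c)\notin C'$ with $a\in I$, for instance one where $b<_La$ was never checked. Then $C'\cup\{(\mathsf v;c)\}$ is again closed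 and invariant, with the same configurations in state $q_0$. So every configuration must be of one of three kinds: *forbidden* (it leads to bad), *forced* (it lies in every invariant set in question), or *interchangeable* with the configurations $(q_0;\cdot)$ having a certain value of $b$. False configurations will be forbidden by an audit, which recomputes everything and goes to bad when it finds an error. The configurations of the audit must then be forced; this is done with backward maps and a fuel counter. Configurations with infinite counters cannot be audited; they are made interchangeable by hand.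

**Machines.** A counter (Minsky) machine is deterministic; each non-halting state $s$ carries INC$(i,s')$ (add $1$ to $c_i$, go to $s'$) or TDEC$(i,s_0,s_1)$ (if $c_i=0$ go to $s_0$; otherwise subtract $1$ and go to $s_1$). With sufficiently many counters such machines decide every computable relation on inputs given as counter values. Let $\mathsf M$, with counters $z_1,\dots,z_r$ ($r\ge2$), states $\mu$, initial state $\mu_0$, halting states $\mu_+,\mu_-$, decide $L$: started with $z_1=b$, $z_2=a$, other $z_i=0$, it halts in $\mu_+$ if $b<_La$, and in $\mu_-$ otherwise. The *core* counters are $b,a,z_1,\dots,z_r,t$. Define decidable sets of core values in $\omega$: for each state $\mu$ of $\mathsf M$,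
$$\mathcal D_\mu=\{(b,a,z,t):\mathsf M\text{ started on }(b,a)\text{ is after exactly }t\text{ steps in configuration }(\mu;z)\},$$
and $\mathcal D_{\mathsf v}=\{(b,a,z,t):b<_La\}$.

For each $s$ that is a state of $\mathsf M$ or $\mathsf v$ let $\mathsf A_s$ be a counter machine on *audit counters* $y_1,\dots,y_p$ (common to all $s$; disjoint state sets except for two common halting states ok and bad), with inputs in the first $r+3$ audit counters and the others starting at $0$. It first moves the inputs, one after the other and by unit steps, into other counters, and then decides $\mathcal D_s$: it halts in ok if the input is in $\mathcal D_s$, in bad otherwise. Consequently, with operations on $\bar\omega$, *if some input is $\infty$, then $\mathsf A_s$ runs forever*: it never finishes moving the first infinite input. One more counter $u$ is called *fuel*. The counters $y_1,\dots,y_p,u$ are called *junk*.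

**States.** $d,d',d''$, ok, bad; the non-halting states of the $\mathsf A_s$ (*audit states*); and the *live* states $q_0$, all states $\mu$ of $\mathsf M$ (including $\mu_\pm$), $\mathsf v$ ("verified"), $\mathsf w$ ("waiting": $a$ is about to become the new $b$).

**Maps.** Counters not mentioned are unchanged. Operations on counters are performed whatever the state, using the old values simultaneously. *States for which no rule is given, or whose condition fails, go to $d$.*

1. *Compulsory moves.* $J_x$ for $x\in\{d,d',d''\}$: every state $\to x$. $O$: every state $\to$ ok. All $D'_{j,q},D''_{j,q}$ of Definition 1.2.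
2. *Adjustments.* $S_i^+$ (inc $c_i$): the state is kept for $q_0$ if $i\ne b$; for $\mu$ if $i$ is junk; for $\mathsf v$ if $i\in\{z_1,\dots,z_r,t\}$ or junk; for $\mathsf w$ if $i\ne a$; and $d\to d$. $S_i^0$ ($c_i:=0$): the state is kept for $q_0$ if $i\ne b$; for $\mu$ and $\mathsf v$ if $i$ is junk; for $\mathsf w$ if $i\in\{z_1,\dots,z_r,t\}$ or junk; and $d\to d$. $\mathrm{Dec}_i$ for $i\in\{z_1,\dots,z_r,t\}$: dec $c_i$, $\mathsf v\to\mathsf v$. $\mathrm{Dec}_b$: dec $b$, $\mathsf w\to\mathsf w$.
3. *Audit.* For each audit state $s$, $\tau_s$: inc/dec the counter of its instruction, and dec $u$; $s\to$ ok if $u=0$, otherwise $s\to$ the target of the instruction. Backward maps: for INC$(i,s')$, $B_s$: dec $c_i$, inc $u$, $s'\to s$ if $c_i\ne0$. For TDEC$(i,s_0,s_1)$, $B_s^0$: inc $u$, $s_0\to s$ if $c_i=0$; and $B_s^1$: inc $c_i$, inc $u$, $s_1\to s$. For every audit state $s$, $B_s^f$: $u:=0$, ok $\to s$.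
4. *Computation.* Start: $z_1:=b$, $z_2:=a$, other $z_i:=0$, $t:=0$; $q_0\to\mu_0$. Steps: for each non-halting $\mu$, inc/dec the counter $z_i$ of its instruction, inc $t$, $\mu\to$ target of the instruction. Accept: $\mu_+\to\mathsf v$. Finish: $\mathsf v\to\mathsf w$ if all $z_i$ and $t$ are $0$. Commit: $b:=a$; $\mathsf w\to q_0$ if $b=0$ (before the operation). Abort: $\mu\to q_0$ (all $\mu$), $\mathsf v\to q_0$.
5. *Shortcuts.* Entry: $a:=b$, $b:=0$, $q_0\to\mathsf w$. $W_0$: $b:=\infty$, $a:=0$, every state $\to\mathsf w$. $W_+$: $b:=\infty$, inc $a$, every state $\to\mathsf w$. For $s\in\{\mu\text{'s},\mathsf v\}$ and each core counter $i$, $I_{s,i}$: $c_i:=\infty$, $q_0\to s$.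
6. *Calling the audit.* For $s\in\{\mu\text{'s},\mathsf v\}$, $\mathrm{Aud}_s$: copy the core counters to the inputs of $\mathsf A_s$, other audit counters $:=0$, $u:=\infty$; $s\to$ initial state of $\mathsf A_s$.

In every map each counter undergoes one operation of Definition 1.2, independent of the state, and the new state depends only on the old state and on which counters are $0$. So all maps are admissible, and the compulsory maps are present: this is a counter system $\mathcal T$.

**Good configurations.** The *audit run* of an audit configuration $z$ (one whose state $s$ is an audit state) iterates $f(z)=\tau_s(z)$ until ok or bad is reached, if ever. Let $\mathcal A$ be the set of audit configurations whose audit run does not reach bad. Let $\mathcal C$ consist of: all configurations in states $d,d',d''$, ok; $\mathcal A$; all configurations in states $q_0$ and $\mathsf w$; and those $(s;c)$, $s\in\{\mu\text{'s},\mathsf v\}$, for which some core counter is $\infty$ or the core values lie in $\mathcal D_s$.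

**Lemma 7.1.** $\mathcal C$ is exactly the set of configurations from which bad is not reachable. Hence $\mathcal C$ is closed, and it is invariant.

*Proof.* **Outside $\mathcal C$ bad is reached.** This is clear for configurations of state bad and for audit configurations. For $(s;c)$ with finite core values not in $\mathcal D_s$ apply $\mathrm{Aud}_s$ and then the audit run; the fuel $\infty$ never runs out, and $\mathsf A_s$ halts in bad.

**$\mathcal C$ is invariant.** As $\mathcal C$ contains no bad configurations, this proves the first statement. All configurations in states $d,d',d''$, ok, $q_0,\mathsf w$ lie in $\mathcal C$, so only results in audit states, bad, $\mu$'s or $\mathsf v$ matter.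

*Results in audit states or bad* come from $\tau_s$ applied in state $s$, from backward maps, and from $\mathrm{Aud}_s$. If $z\in\mathcal A$, then $f(z)\in\mathcal A$ or $f(z)$ has state ok. A map $B_s,B_s^0,B_s^1$ applied to $z\in\mathcal C$ leads to $d$ or to an audit configuration $z^-$ with $f(z^-)=z$: the new fuel $u+1$ is not $0$, and the instruction of $s$ undoes the change of $c_i$ and leads to the state of $z$ (for $B_s$, $c_i\ne0$, so dec followed by inc restores $c_i$; for $B_s^0$, the test finds $c_i=0$; for $B_s^1$, it finds $c_i+1\ne0$). This holds also with infinite counters. Here $z\in\mathcal A$ or $z$ has state ok, so $z^-\in\mathcal A$. $B_s^f$ leads from ok to a configuration $(s;\cdot)$ with $u=0$, whose image under $f$ has state ok. $\mathrm{Aud}_s$ applied to $(s;c)\in\mathcal C$ gives an element of $\mathcal A$: either the input is in $\mathcal D_s$ and the run ends in ok, or some input is $\infty$ and $\mathsf A_s$ runs forever.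

*Results in states $\mu$ or $\mathsf v$.* Inc and dec preserve finiteness and infiniteness. Start leads to $(\mu_0;c)$, where $b$ or $a$ is $\infty$ or the core values are in $\mathcal D_{\mu_0}$. A step leads from $\mathcal D_\mu$ to the corresponding set for the next state, or preserves an infinite core counter. Accept: $\mathcal D_{\mu_+}\subseteq\mathcal D_{\mathsf v}$, and counters are unchanged. Maps of group 2 change only junk in states $\mu$; in state $\mathsf v$ they change junk, or some $z_i$ or $t$ by inc or dec. Since $\mathcal D_{\mathsf v}$ depends on $b,a$ only, membership in $\mathcal C$ is preserved. $I_{s,i}$ produces an infinite core counter.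

**$\mathcal C$ is closed.** Its complement is the union of the preimages of the clopen set of bad configurations under all compositions of maps, hence open. $\square$

**Index.** Let the *base* $\mathcal B\subset\mathcal C$ consist of the configurations in states $d,d',d''$, ok, of $\mathcal A$, and of the $\mathsf w$-configurations with $b=\infty$. The other elements of $\mathcal C$ are called *live*; for them put $\mathrm{ind}=b$ in states $q_0$, $\mu$, $\mathsf v$, and $\mathrm{ind}=a$ in state $\mathsf w$ (where $b<\infty$). The $\mathsf w$-configurations with $b=\infty$ are in the base because from them decreasing $b$ never reaches $0$, and Commit can never be carried out. For a final segment $I$ of $(\bar\omega,\preceq)$ with $\infty\in I$ let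
$$\mathcal C_I=\mathcal B\cup\{x\in\mathcal C\setminus\mathcal B:\mathrm{ind}(x)\in I\}.$$

**Lemma 7.2.** $\mathcal C_I$ is closed, invariant, and meets state $q_0$.

*Proof.* **Closed.** $\mathcal C$ is closed, and every subset of $\bar\omega$ containing $\infty$ is closed. In states $q_0,\mu,\mathsf v$, $\mathcal C_I$ is $\mathcal C\cap\{b\in I\}$; the $\mathsf w$-part is $\{b=\infty\}\cup\{a\in I\}$; in the remaining states it is $\mathcal C$.

**Base to base.** From states $d,d',d''$, ok and from audit states every map leads to $d,d',d''$, ok, to an audit state (hence into $\mathcal A$, by 7.1), or, by $W_0,W_+$, to $\mathsf w$ with $b=\infty$. From $(\mathsf w;c)$ with $b=\infty$: the maps of group 2 lead to $d$ or to $\mathsf w$ with $b=\infty$ ($S_b^0$ does not keep $\mathsf w$, and inc and dec keep $b=\infty$). Commit leads to $d$, since $b\ne0$. $J_x,O,D',D''$ lead to $d,d',d''$, ok; $W_0,W_+$ to $\mathsf w$ with $b=\infty$; all others to $d$.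

**From live to live the index never decreases.** The maps of group 2 do not change it: where the state is kept, $b$ is not altered in $q_0,\mu,\mathsf v$, nor $a$ in $\mathsf w$, and $b$ stays finite in $\mathsf w$. Start, Steps, Accept, Abort keep $b$. Let Finish be applied to $(\mathsf v;c)\in\mathcal C$ with all $z_i=t=0$. If $b=\infty$ the result is in $\mathcal B$. If $b<\infty$, then either some core counter is infinite, which must be $a$, or $b<_La$; the new index is $a\succeq b$. Commit turns index $a$ in state $\mathsf w$ into $b:=a$ in state $q_0$; Entry turns $b$ into $a:=b$ in state $\mathsf w$ with $b=0$; both keep the index. $I_{s,b}$ gives index $\infty\in I$, and $I_{s,i}$ with $i\ne b$ keeps the index. All other maps lead from live configurations into $\mathcal B$ (for $\mathrm{Aud}_s$ by 7.1). Finally $(q_0;c)$ with $b=\infty$ lies in $\mathcal C_I$. $\square$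

**Proposition 7.3.** The closed invariant $C'\subseteq\mathcal C$ meeting state $q_0$ are exactly the sets $\mathcal C_I$.

*Proof.* One direction is Lemma 7.2. Let $C'$ be closed, invariant, contained in $\mathcal C$, meeting state $q_0$.

**Step 1 ($\mathcal B\subseteq C'$: the base is forced).** By $J_d$, $S_i^0,S_i^+$ and closedness, all configurations in state $d$ are in $C'$; by $J_{d'},J_{d''},O$ so are all those in states $d',d''$, ok. Applying $W_0$ to $(d;c)$ gives all $\mathsf w$-configurations with $b=\infty$, $a=0$; applying $W_+$ gives all those with $b=\infty$ and $a\ge1$, including $a=\infty$.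

Let $z\in\mathcal A$ have all counters finite. The fuel forces the audit run to end, and not in bad, so it ends in ok: $z=z_0,\dots,z_\nu=(\mathrm{ok};\cdot)$, and $z_\nu\in C'$. Go backward. If $u=0$ in $z_{\nu-1}=(s;c)$, then $z_{\nu-1}=B_s^f(\mathrm{ok};c)$, and $(\mathrm{ok};c)\in C'$. Otherwise $z_{\nu-1}$ is obtained from $z_\nu$ by the backward map of the instruction performed: $B_s$ after INC (then $c_i\ne0$ in $z_\nu$), $B_s^0$ or $B_s^1$ after TDEC; each restores $c_i$ and $u$. All earlier steps have $u>0$, since a step with $u=0$ leads to ok, and are undone in the same way. So $z\in C'$.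

Let $z\in\mathcal A$ be arbitrary. For large $N$ let $z_N$ be obtained by replacing $u$ by $N$ if $u=\infty$, and every other infinite counter by $2N+2$; take $N>u$ if $u$ is finite. The audit run of $z_N$ has at most $N+1$ steps, because of the fuel. During these steps the replaced counters other than $u$ stay positive. So $z_N$ passes through the same states with the same results of zero tests as $z$, except that it may go to ok because its fuel is exhausted. Since $z$ does not reach bad, $z_N$ ends in ok. Thus $z_N\in\mathcal A$ has finite counters, $z_N\in C'$, and $z_N\to z$. So $\mathcal A\subseteq C'$.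

**Step 2 (live configurations are governed by their index).** We show: if $C'$ contains a live $x$ with $\mathrm{ind}(x)=\beta\in\bar\omega$, it contains all live $x'\in\mathcal C$ with $\mathrm{ind}(x')\succeq\beta$.

*$C'$ contains all $(q_0;c)$ with $b=\beta$.* If $x$ has state $\mu$ or $\mathsf v$, use Abort; if $x=(\mathsf w;\cdot)$ with $b<\infty$, apply $\mathrm{Dec}_b$ until $b=0$, then Commit. This gives one such configuration. Then use $S_i^0,S_i^+$ ($i\ne b$) and closedness.

*$C'$ contains all $(q_0;c)$ with $b=\gamma$, for every $\gamma\succ\beta$.* For $\gamma=\infty$: apply $I_{\mathsf v,b}$, then Abort. For $\beta,\gamma\in\omega$, $\beta<_L\gamma$: from $(q_0;c)$ with $b=\beta$, $a=\gamma$ apply Start, Steps until $\mu_+$, Accept, the $\mathrm{Dec}_i$ until all $z_i=t=0$, Finish, $\mathrm{Dec}_b$ until $b=0$, Commit. In both cases continue with $S_i^0,S_i^+$ ($i\ne b$) and closedness.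

*The other live configurations.* Let $x'\in\mathcal C$ be live with index $\gamma\succeq\beta$, not of state $q_0$.

- If $x'=(s;c)$, $s\in\{\mu\text{'s},\mathsf v\}$, with some core counter $i$ infinite: $x'=I_{s,i}(q_0;c)$, and $(q_0;c)\in C'$, as it has $b=\gamma$.
- If $x'=(\mu;c)$ with finite core in $\mathcal D_\mu$: take $(q_0;\cdot)$ with $b=\gamma$ and with the $a$ and the junk of $x'$, and apply Start and then $t$ Steps. These maps do not touch junk, so the result is $x'$.
- If $x'=(\mathsf v;c)$ with finite core, $\gamma<_La$: in the same way apply Start, Steps until $\mu_+$, Accept; then adjust the $z_i$ and $t$ to their values in $x'$ by $S_i^+,\mathrm{Dec}_i$.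
- If $x'=(\mathsf w;c)$, $b<\infty$, $a=\gamma$: apply Entry to $(q_0;\cdot)$ with $b=\gamma$ and with the $z_i$, $t$ and junk of $x'$; then $S_b^+$ the right number of times.

**Step 3 (conclusion).** Let $I$ be the set of indices of live elements of $C'$. It is nonempty (configurations in state $q_0$ are live). By Step 2, and since every $\gamma\in\bar\omega$ is the index of some $(q_0;c)$, $I$ is a final segment of $(\bar\omega,\preceq)$, so $\infty\in I$. By Steps 1 and 2, $C'=\mathcal C_I$. $\square$

**Corollary 7.4.** $\mathfrak X(\mathcal T,q_0)\cong\mathrm{Fin}(L)$ via $\mathcal C_I\mapsto I\cap\omega$.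

*Proof.* An element of $\mathfrak X(\mathcal T,q_0)$ is invariant and contains no bad configuration, so by 7.1 it is contained in $\mathcal C$. By 7.3 the elements of $\mathfrak X(\mathcal T,q_0)$ are exactly the $\mathcal C_I$, and $I\mapsto I\cap\omega$ is a bijection onto $\mathrm{Fin}(L)$, as in Section 1. For $\beta\in\omega$, $\beta\in I$ iff $\mathcal C_I$ meets the clopen set $\{(q_0;c):b=\beta\}$; so the map is continuous. $\mathfrak X(\mathcal T,q_0)$ is compact by 6.1, and $\mathrm{Fin}(L)$ is Hausdorff. $\square$

## 8. Clopen copies of $\lambda+1$ and the rank of $\mathcal G_m$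

**Proof of Theorem 2.** Combine Proposition 6.1 with Corollary 7.4. If $\lambda$ is an infinite computable ordinal, it is the type of a computable order $L$ on $\omega$, and $\mathrm{Fin}(L)\cong\lambda+1$ by Lemma 1.1. $\square$

**Proof of Theorem 1.** Let $1\le\alpha<\omega_1^{CK}$. Then $\omega^\alpha$ is an infinite computable ordinal, so by Theorem 2 $\mathcal G_m$ has a clopen subset $Z\cong\omega^\alpha+1$. By Lemma 2.1, $\mathcal G_m^{(\alpha)}\cap Z=Z^{(\alpha)}$ is one point and $\mathcal G_m^{(\alpha+1)}\cap Z=Z^{(\alpha+1)}=\emptyset$. So $\mathcal G_m^{(\alpha)}\ne\mathcal G_m^{(\alpha+1)}$. Once two consecutive derivatives agree, all later ones do; hence the rank exceeds every $\alpha<\omega_1^{CK}$, and so is at least $\omega_1^{CK}$. By Section 3 it is at most $\omega_1^{CK}$. $\square$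

## 9. Countable clopen sets and the ranks of points

Let $\delta=\omega_1^{CK}$, so that the perfect kernel of $\mathcal G_m$ is $\mathcal G_m^{(\delta)}=\bigcap_{\alpha<\delta}\mathcal G_m^{(\alpha)}$ (Section 3). *A clopen set is countable iff it misses the kernel.* The complement of the kernel is countable: each of its points $x$, of rank $\alpha$, has a basic clopen neighborhood $E$ with $E\cap\mathcal G_m^{(\alpha)}=\{x\}$; this $E$ determines $\alpha$ (the largest ordinal with $E\cap\mathcal G_m^{(\alpha)}\ne\emptyset$) and hence $x$; and there are only countably many basic clopen sets. Conversely, a nonempty clopen subset of the kernel is a nonempty compact metrizable space without isolated points, hence uncountable.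

**Proof of Theorem 3(a).** For $1\le\alpha<\delta$ the point of $Z\cong\omega^\alpha+1$ that corresponds to $\omega^\alpha$ has rank $\alpha$, and isolated points of $Z$ have rank $0$. Conversely, a point outside the kernel lies outside some $\mathcal G_m^{(\alpha)}$ with $\alpha<\delta$; the least such $\alpha$ is a successor, and its predecessor is the rank. $\square$

So the rank $\omega_1^{CK}$ of the space is the supremum of the ranks of the points outside the kernel, and no such point attains it.

**Proof of Theorem 3(b).** Let $Z\ne\emptyset$ be countable and clopen. It misses the kernel, so $\bigcap_{\alpha<\delta}Z^{(\alpha)}=\emptyset$ by Lemma 2.1(i), and by compactness $Z^{(\alpha)}=\emptyset$ for some $\alpha<\delta$. By the Mazurkiewicz–Sierpiński theorem the countable compact space $Z$ is finite discrete or homeomorphic to some $\omega^\beta n+1$ with $\beta\ge1$, $1\le n<\omega$. In the latter case $Z^{(\beta)}\ne\emptyset$, by the computation in Lemma 2.1(ii), applied to $\omega^\beta n+1$, so $\beta<\alpha<\delta$. Conversely, for $1\le\beta<\delta$ and $n\ge1$, $\omega^\beta n$ is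 an infinite computable ordinal, and Theorem 2 gives a clopen copy of $\omega^\beta n+1$. A clopen copy of $\omega+1$ contains infinitely many isolated points of $\mathcal G_m$, and finite sets of them are clopen and realize the nonempty finite discrete spaces. $\square$

**Proof of Theorem 3(c).** **Step 1 (the set is $\Pi^1_1$).** Computably in its code $(P,P')$, a basic clopen set is the intersection of $\mathcal G_m$ with a finite union of cylinders $[u]$: take all strings $u$ of a length beyond all elements of $P\cup P'$ that have value $1$ on $P$ and $0$ on $P'$. It is countable iff it misses the kernel $\mathcal G_m^{(\delta)}$, iff all these $u$ lie in $S_\delta$, which is $\Pi^1_1$ by (1).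

**Step 2 (a linear order from a tree).** From an index of a computable tree $\Theta\subseteq\omega^{<\omega}$ one computes uniformly a computable linear order $L_\Theta$ on $\omega$, namely the Kleene–Brouwer order of $\Theta$, made infinite by adding a copy of $\omega$ on top. It is a well-order iff $\Theta$ is well-founded. Then one computes (a copy on $\omega$ of) the order $\omega^{L_\Theta}$ of finitely supported functions $L_\Theta\to\omega$, compared at the largest place where they differ.

If $L_\Theta$ is a well-order, then $\omega^{L_\Theta}$ is a well-order (ordinal exponentiation) of countable type $\lambda$, and $\mathrm{Fin}(\omega^{L_\Theta})\cong\lambda+1$ is countable.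

Otherwise let $l_0>l_1>\cdots$ in $L_\Theta$. The functions supported on $\{l_n:n\in\omega\}$ form an infinite countable densely ordered set. For let $f<g$ be two of them, with largest place of difference $l_n$, and let $f^*$ be $f$ with its value changed from $0$ to $1$ at some $l_N$, where $N>n$ is so large that $l_N$ lies beyond the support of $f$. Then $f<f^*$, since they differ at $l_N$ only; and $f^*<g$, since $f^*$ agrees with $f$ at all places $\geq l_n$, so $f^*$ and $g$ agree above $l_n$ and $f^*(l_n)=f(l_n)<g(l_n)$. An infinite countable dense order contains a copy of $\mathbb Q$. The upward closures in $\omega^{L_\Theta}$ of distinct final segments of this copy are distinct final segments. So $\mathrm{Fin}(\omega^{L_\Theta})$ is uncountable.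

**Step 3 (the passage from $L$ to a code is computable).** Let $L$ be given by an index. From it we compute the machines $\mathsf M$ and $\mathsf A_s$; from these the counter system and hence the finite sets $X$, $C$ and the endomorphisms $\sigma_\tau$ of Section 6; from these the finite presentation of $\mathcal L(A)$ in Corollary 5.3; and from it the finite presentation of $G_{\mathcal L(A)}$ in Proposition 4.4. The two generators of Proposition 4.6 are given as words in the generators of this presentation. Words that express the generators of the presentation by these two exist, and are found by search, since equality of words in an f.p. group is computably enumerable. From them we obtain the finite set $\rho_1,\dots,\rho_l$ of Corollary 4.7 (sending $x_3,\dots,x_m$ to $1$) and the word $\tilde v$, that is, a code of a basic clopen set homeomorphic to $\mathrm{Fin}(L)$.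

Applied to $L=\omega^{L_\Theta}$, this gives a computable function from indices of computable trees to codes, such that the coded clopen set is countable iff $\Theta$ is well-founded. Since well-foundedness of computable trees is $\Pi^1_1$-complete, so is the set in (c). $\square$
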